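# Unital maps from $kO$ and $\mathrm{tmf}$ into two $\mathcal E_\infty$ Thom spectra

Everything is $2$-local, $S$ is the $2$-local sphere, and $H_*(-)=H_*(-;\mathbb F_2)$. Ring spectra are homotopy associative and commutative unless we say $\mathcal E_\infty$. The elements $2\in\pi_0(S)$, $\eta\in\pi_1(S)$, $\nu\in\pi_3(S)$, $\sigma\in\pi_7(S)$ are the Hopf invariant one elements.

## 1. Three complexes built from $2,\eta,\nu,\sigma$

**Definition 1.1.** For $r=1,2,3$ consider $BO\langle 2\rangle=BSO$, $BO\langle 4\rangle=BSpin$, $BO\langle 8\rangle=BString$. Their skeleta of dimension $2^{r+1}-1$ are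
$$BSO^{[3]}=S^2\cup_2e^3,\qquad BSpin^{[7]}=S^4\cup_\eta e^6\cup_2e^7,\qquad BString^{[15]}=S^8\cup_\nu e^{12}\cup_\eta e^{14}\cup_2e^{15}.$$

From here on $r\in\{2,3\}$ unless stated otherwise, $m=2^{r+1}-1$, $d=r-1$, and $A=BO\langle 2^r\rangle^{[m]}$.

**Example 1.2.** Let $r=2$. The cellular boundary is $\partial e^7=2e^6$ and zero otherwise, so $\tilde H_*(A;\mathbb Z_{(2)})$ is $\mathbb Z_{(2)}$ in degree $4$ and $\mathbb Z/2$ in degree $6$, while $\tilde H^*(A;\mathbb Z_{(2)})$ is $\mathbb Z_{(2)}$ in degree $4$ and $\mathbb Z/2$ in degree $7$. Since $\eta$ is detected by $Sq^2$ and $2$ by $Sq^1$, the composite $Sq^1Sq^2\colon H^4(A)\to H^7(A)$ is nonzero. For $r=3$ the same computation gives $\mathbb Z_{(2)}$ in degrees $8,12$ and $\mathbb Z/2$ in degree $15$ for cohomology, and $Sq^1Sq^2\colon H^{12}(A)\to H^{15}(A)$ is nonzero. So $d$ is the rank of $\tilde H^*(A;\mathbb Z_{(2)})$.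

## 2. Free $\mathcal E_\infty$ rings, Thom spectra, and $Mj_r$

**Definition 2.1.** The free $\mathcal E_\infty$ ring on a spectrum $X$ is $P(X)=\bigvee_{n\ge0}(X^{\wedge n})_{h\Sigma_n}$; it satisfies $\mathrm{Map}_{\mathcal E_\infty}(P(X),T)\simeq\mathrm{Map}(X,T)$. Over an $\mathcal E_\infty$ ring $T$ the free algebra is written $P_T$, and $T\wedge P(X)\simeq P_T(T\wedge X)$.

**Example 2.2.** $P(S)=\Sigma^\infty_+\coprod_{n\ge0}B\Sigma_n$, and $P(\Sigma^\infty_+\{1,\dots,d\})=\Sigma^\infty_+\big(\coprod_nB\Sigma_n\big)^d$.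

**Definition 2.3.** $Q=\Omega^\infty\Sigma^\infty$ is the free infinite loop space functor: for an infinite loop space $Y$, based maps $A\to Y$ correspond, up to homotopy, to infinite loop maps $QA\to Y$.

**Definition 2.4.** For an $\mathcal E_\infty$ ring $T$, $GL_1T\subset\Omega^\infty T$ is the union of the invertible components, an infinite loop space, and $BGL_1T$ is its delooping. A map $X\to BGL_1T$ is a local system on $X$ of $T$-modules of rank one. Its Thom spectrum is the colimit of this local system. A map $X\to BO$ has a Thom spectrum through $BO\to BGL_1S$.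

**Example 2.5.** The constant map $X\to BGL_1T$ has Thom spectrum $T\wedge X_+$. If $X$ is a finite complex with one $0$-cell, the Thom spectrum of $X\to BO$ has one $n$-cell for each $n$-cell of $X$; its bottom cell is $S^0$, and including it is the unit.

We use the universal property from Ando–Blumberg–Gepner–Hopkins–Rezk (J. Topol. 7 (2014)) and Antolín-Camarena–Barthel (J. Topol. 12 (2019)): if $X\to BGL_1S$ is an infinite loop map with Thom spectrum $M$ and $T$ is an $\mathcal E_\infty$ ring, then a null-homotopy of $X\to BGL_1S\to BGL_1T$ as an infinite loop map gives an $\mathcal E_\infty$ map $M\to T$.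

**Definition 2.6.** Let $r=1,2,3$. The skeletal inclusion extends to an infinite loop map $j_r\colon QBO\langle2^r\rangle^{[2^{r+1}-1]}\to BO\langle2^r\rangle$, and $Mj_r$ is the Thom spectrum of $QBO\langle2^r\rangle^{[2^{r+1}-1]}\to BO\langle2^r\rangle\to BO$. It is an $\mathcal E_\infty$ ring spectrum.

For $r\in\{2,3\}$ we write $R=Mj_r$, and $C$ for the Thom spectrum of $A\to BO$. The inclusion $A\to QA$ induces a unital map $i\colon C\to R$. For $r=2$ the finite spectrum $C$ has cells in dimensions $0,4,6,7$; for $r=3$, in dimensions $0,8,12,14,15$.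

## 3. Homology of $Mj_r$, $kO$ and $\mathrm{tmf}$

**Definition 3.1.** For a sequence $I=(i_1,\dots,i_k)$ put $Q^I=Q^{i_1}\cdots Q^{i_k}$, an iterated Dyer–Lashof operation (unrelated to the functor $Q$). $I$ is admissible if $i_j\le2i_{j+1}$ for all $j$, and $\mathrm{exc}(I)=i_1-(i_2+\dots+i_k)$. The empty sequence is admissible, $Q^\emptyset=\mathrm{id}$, and it counts as satisfying every excess condition.

**Example 3.2.** On a class $x_4$ of degree $4$ we have $Q^4x_4=x_4^2$, which is no new polynomial generator. The first operation of excess greater than $4$ is $Q^5$, and $|Q^5x_4|=9$. In general, if $I\ne\emptyset$ and $\mathrm{exc}(I)>n$, then $|Q^Ix_n|\ge n+\mathrm{exc}(I)\ge2n+1$.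

Let $x_n\in H_n(Mj_r)$ come from the $n$-cell. The following facts are given.

- $H_*(Mj_2)$ is polynomial over $\mathbb F_2$ on $Q^Ix_4,Q^Jx_6,Q^Kx_7$, with $I,J,K$ admissible of excess $>4,>6,>7$ respectively.
- $H_*(Mj_3)$ is polynomial on $Q^Ix_8,Q^Jx_{12},Q^Kx_{14},Q^Lx_{15}$, with $I,J,K,L$ admissible of excess $>8,>12,>14,>15$ respectively.
- There are $\mathcal E_\infty$ maps $h\colon Mj_r\to H\mathbb F_2$. On homology, $h_*$ sends $x_4,x_6,x_7$ to $\zeta_1^4,\zeta_2^2,\zeta_3$ for $r=2$, and $x_8,x_{12},x_{14},x_{15}$ to $\zeta_1^8,\zeta_2^4,\zeta_3^2,\zeta_4$ for $r=3$.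

Here $\mathcal A_*=\mathbb F_2[\zeta_1,\zeta_2,\dots]$ is the dual Steenrod algebra, with $\zeta_i$ the conjugate of Milnor's $\xi_i$ and $|\zeta_i|=2^i-1$.

**Definition 3.3.** $E=kO$ (connective real $K$-theory) if $r=2$, and $E=\mathrm{tmf}$ (connective topological modular forms) if $r=3$. Both are $\mathcal E_\infty$ rings, connective, of finite type, with $\pi_0=\mathbb Z_{(2)}$. We use $H^*(kO)=\mathcal A/\!/\mathcal A(1)$, $H^*(\mathrm{tmf})=\mathcal A/\!/\mathcal A(2)$, $\pi_*kO\otimes\mathbb Q=\mathbb Q[\alpha_4]$ with $|\alpha_4|=4$, and $\pi_*\mathrm{tmf}\otimes\mathbb Q=\mathbb Q[c_4,c_6]$ with $|c_4|=8$, $|c_6|=12$.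

**Example 3.4.** Call a map from a ring spectrum unital if it carries the unit to the unit. Since $E$ is connective with $\pi_0E=\mathbb Z_{(2)}$, we have $H^0(E)=\mathbb F_2$, so there is exactly one unital map $g\colon E\to H\mathbb F_2$. As $H^*(E)$ is a cyclic $\mathcal A$-module on this class, $g^*\colon\mathcal A\to H^*(E)$ is onto and $g_*\colon H_*(E)\to\mathcal A_*$ is injective. Its image is $\mathbb F_2[\zeta_1^4,\zeta_2^2,\zeta_3,\zeta_4,\dots]$ for $kO$ and $\mathbb F_2[\zeta_1^8,\zeta_2^4,\zeta_3^2,\zeta_4,\dots]$ for $\mathrm{tmf}$, which is also the image of $h_*$.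

We repeatedly use one consequence of the Hurewicz theorem and Nakayama's lemma.

**Fact 3.5.** Let $X$ be a nonzero bounded below spectrum whose homotopy groups are finitely generated over $\mathbb Z_{(2)}$, and let $\pi_k(X)$ be its lowest nonzero homotopy group. Then $H_n(X)=0$ for $n<k$ and $H_k(X)=\pi_k(X)/2\ne0$. Hence a map of bounded below $2$-local spectra of finite type that is an isomorphism on $H_*$ is an equivalence (apply this to the cofiber).

## 4. Modules in the weakest sense, and the splitting conjecture

**Definition 4.1.** An $E$-module is a spectrum $M$ with a map $E\wedge M\to M$ such that $M=S\wedge M\to E\wedge M\to M$ is homotopic to the identity. No associativity is required.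

**Example 4.2.** $ku$ is a $kO$-module through the complexification $kO\to ku$. The sphere is not a $kO$-module: a module structure would give a unital map $s\colon kO\to S$ (see below), and then $\nu=\nu\cdot1=s_*(\nu\cdot1)$ would lie in the image of $\pi_3kO=0$, although $\nu\ne0$.

Suspensions and arbitrary wedges of $E$-modules are $E$-modules, and the structure transports along equivalences. If $M=R$ is a ring spectrum with an $E$-module structure, then $E=E\wedge S\to E\wedge R\to R$ is unital: restricted to $S\to E$ it is $S\to R=S\wedge R\to E\wedge R\to R$, which is the unit of $R$. So if $R$ is equivalent to a wedge of suspensions of $E$-modules, there is a unital map $E\to R$.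

Now the question. Steinberger showed that $Mj_1$ is a wedge of suspensions of $H\mathbb Z$ and $H\mathbb Z/2^k$ for various $k\ge1$, that is, of $H\mathbb Z$-modules. The image of $H_*(Mj_1)$ in $\mathcal A_*$ is $H_*(H\mathbb Z)$, and for $r=2,3$ it is $H_*(kO)$ and $H_*(\mathrm{tmf})$. The article "$\mathcal E_\infty$ ring spectra and Hopf invariant one elements" contains the analogous conjecture.

**Conjecture.** $Mj_2$ is a wedge of $kO$-module spectra, and $Mj_3$ is a wedge of $\mathrm{tmf}$-module spectra; that is, the underlying $2$-local spectra are equivalent to wedges of suspensions of such modules.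

Both halves are false.

**Theorem 1.** There is no unital map of spectra $kO\to Mj_2$, and none $\mathrm{tmf}\to Mj_3$. Hence both halves of the conjecture are false.

**Theorem 2.** For $r=2,3$ and every $M\in\mathbb Z$, every map of spectra $\Sigma^ME\to Mj_r$ induces $0$ on $\pi_*\otimes\mathbb Q$. Consequently every map from an $E$-module to $Mj_r$ is zero on $\pi_*\otimes\mathbb Q$, no nonzero multiple of $1\in\pi_0(Mj_r)$ extends over the unit $S\to E$, and every wedge summand of $Mj_r$ that is an $E$-module has torsion homotopy.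

Theorem 2 is not needed to refute the conjecture. We prove Theorem 1 first, since its proof is shorter.

## 5. Tests that the conjecture passes

**The elements $\nu$ and $\sigma$.** A unital map $kO\to Mj_2$ forces $\nu\cdot1=0$ in $\pi_3(Mj_2)$, as in Example 4.2. This holds. Let $U\in H^0(C)$ be the restriction of $h$. As $h_*x_4=\zeta_1^4$ pairs to $1$ with $Sq^4$, we have $Sq^4U\ne0$, so the $4$-cell of $C$ is attached to $S^0$ by an odd multiple of $\nu$. Hence $\nu$ dies in $C$ and so in $Mj_2$. In the same way $h_*x_8=\zeta_1^8$ shows that $\sigma$ dies in $Mj_3$, in agreement with $\pi_7\mathrm{tmf}=0$.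

**Dimensions of mod $2$ homology.** The map $h_*$ sends $H_*(R)$ onto a copy of $H_*(E)$, so $\dim H_n(R)\ge\dim H_n(E)$. In degrees $\le m$ there is equality: $\mathbb F_2[\zeta_1^4,\zeta_2^2,\zeta_3,\dots]$ has dimension $1$ in degrees $0,4,6,7$ and nothing else up to $7$, and $H_*(Mj_2)$ has the same dimensions there, since products of generators have degree $\ge8$ and nontrivial $Q^Ix$ degree $\ge9$ (Example 3.2). For $r=3$ both have dimension $1$ in degrees $0,8,12,14,15$ and nothing else up to $15$, because products have degree $\ge16$ and nontrivial $Q^Ix$ degree $\ge17$.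

**Rational homotopy.** The map $QA\to BO$ lifts to $BSpin$, so it is oriented, and $\pi_*(R)\otimes\mathbb Q\cong H_*(R;\mathbb Q)\cong H_*(QA;\mathbb Q)=\mathrm{Sym}\,\tilde H_*(A;\mathbb Q)$. By Example 1.2 this is polynomial on one generator of degree $4$ for $r=2$, and on generators of degrees $8,12$ for $r=3$. Hence
$$\dim\pi_n(R)\otimes\mathbb Q=\dim\pi_n(E)\otimes\mathbb Q<\infty\quad\text{for all }n.\tag{1}$$
We also record that $H_*(R;\mathbb Z_{(2)})\cong H_*(QA;\mathbb Z_{(2)})$ is finitely generated in each degree, since $QA$ is simply connected with finitely generated homotopy groups. So $R$ is connective of finite type, $\pi_0R=H_0(R;\mathbb Z_{(2)})=\mathbb Z_{(2)}$, and $H^0(R)=\mathbb F_2$.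

**A retraction, seen in integral homology.** Equality (1) is a serious constraint, and a sensible person would exploit it as follows. Take $r=2$ and suppose $s\colon kO\to Mj_2$ is unital. The Atiyah–Bott–Shapiro ring map $MSpin\to KO$ lifts to the connective cover, giving a ring map $j\colon Mj_2\to MSpin\to kO$. Then $js$ is unital, so $g\circ js=g$; as $g_*$ is injective, $(js)_*$ is the identity on $H_*(kO)$, and $js$ is an equivalence by Fact 3.5. So $j$ is onto on homotopy, and by (1) it is a rational isomorphism. For every homology theory given by a ring spectrum, $j_*$ is then a surjective ring map with torsion kernel, and it induces a ring isomorphism modulo torsion. With integral homology: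
$$H_*(Mj_2;\mathbb Z_{(2)})/\mathrm{tors}\;\cong\;H_*(kO;\mathbb Z_{(2)})/\mathrm{tors}.$$

One would like the two sides to be different. They are not: the map $j_*$ is an isomorphism modulo torsion whether or not $s$ exists. To see this, run the Bockstein spectral sequence of $kO$. The first differential is the derivation with $\zeta_n\mapsto\zeta_{n-1}^2$ on $\mathbb F_2[\zeta_1^4,\zeta_2^2,\zeta_3,\dots]$; as a complex this is $\mathbb F_2[\zeta_1^4]$ tensored with the complexes $\mathbb F_2\{1,\zeta_n\}\otimes\mathbb F_2[\zeta_{n-1}^2]$, $n\ge3$, each of which has homology $\mathbb F_2$. So $E^2=\mathbb F_2[\zeta_1^4]$. It lies in even degrees and equals $E^\infty$, hence no power $\zeta_1^{4n}$ is the reduction of a torsion class. Let $\tilde x\in H_4(Mj_2;\mathbb Z_{(2)})=\mathbb Z_{(2)}$ be a generator; it reduces to $x_4$. Since $H^0(Mj_2)=\mathbb F_2$ we have $gj=h$, so $j_*\tilde x$ reduces to $\zeta_1^4$. If $\tilde x^n=2y+t$ with $t$ torsion, then applying $j_*$ would exhibit $\zeta_1^{4n}$ as the reduction of the torsion class $j_*t$,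 which is impossible. The same holds for $(j_*\tilde x)^n$. Since both groups modulo torsion have rank one in degree $4n$ and rank zero in all other degrees, both rings are polynomial, $\mathbb Z_{(2)}[\tilde x]$ and $\mathbb Z_{(2)}[j_*\tilde x]$.

So the retraction argument is sound, and only the homology theory is too weak. We replace $H\mathbb Z$ by $K$, the $2$-local periodic complex $K$-theory, with $K_*=\mathbb Z_{(2)}[v^{\pm1}]$, $|v|=2$, $K_n(X)=\pi_n(K\wedge X)$. In $K$-theory, $A$ looks like $d$ cells of dimension $0$, and $K_0(R)$ modulo torsion is a polynomial ring on $d$ generators in degree $0$. For $kO$, on the other hand, the comparison of two formal groups gives relations $x^2=x$ modulo $2$, which no polynomial ring satisfies; for $\mathrm{tmf}$ it leaves only one free parameter where two are needed. For $r=3$ we must also find a replacement for the map $j$, and we shall manufacture it from $s$. Sections 6 to 9 carry this out for both $r$ at once.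

## 6. $K_0(Mj_r)$ modulo torsion is a polynomial ring

**Lemma 1.** There is a surjective ring map $K_0(R)\to N:=\mathbb Z_{(2)}[y_1,\dots,y_d]$ with torsion kernel. So $K_0(R)/\mathrm{tors}\cong N$.

**Step 1: $K\wedge A\simeq K^{\oplus d}$ as $K$-modules.** This step removes the torsion cells. In the Atiyah–Hirzebruch spectral sequence for $\tilde K^*(A)$ we have $d_3=\beta Sq^2$, where $\beta$ is the integral Bockstein. Let $x$ generate $H^4$ (for $r=2$) or $H^{12}$ (for $r=3$) with $\mathbb Z_{(2)}$ coefficients. The mod $2$ reduction of $\beta Sq^2\bar x$ is $Sq^1Sq^2\bar x\ne0$ by Example 1.2, so $d_3$ kills the only class of odd degree, the $\mathbb Z/2$ in degree $7$ or $15$. Nothing in odd degree remains, so no further differential is possible. Hence $\tilde K^1(A)=0$, and $\tilde K^0(A)$ is an iterated extension of $d$ copies of $\mathbb Z_{(2)}$, so it is free of rank $d$. A basis gives an equivalence of $K$-modules $K^{\oplus d}\to F(A,K)$. As $A$ is finite, $K\wedge A\simeq F_K(F(A,K),K)\simeq K^{\oplus d}$.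

**Step 2: the Thom isomorphism removes the twist.** The map $QA\to BO$ factors through $BSpin$ by infinite loop maps, so there is a ring map $u\colon R\to MSpin\to KO\to K$. The Thom diagonal $R\to R\wedge QA_+$ is a ring map. So
$$K\wedge R\to K\wedge R\wedge QA_+\xrightarrow{1\wedge u\wedge1}K\wedge K\wedge QA_+\to K\wedge QA_+$$
is a ring map, and by the Thom isomorphism it is an equivalence.

**Step 3: $\Sigma^\infty_+QA\simeq P(\Sigma^\infty A)$ as $\mathcal E_\infty$ rings.** This step makes the multiplication visible. Let $T$ be any $\mathcal E_\infty$ ring. Since $QA$ is grouplike, $\mathcal E_\infty$ maps $\Sigma^\infty_+QA\to T$ are infinite loop maps $QA\to GL_1T$, so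
$$\mathrm{Map}_{\mathcal E_\infty}(\Sigma^\infty_+QA,T)\simeq\mathrm{Map}_*(A,GL_1T).$$
As $A$ is connected, based maps land in the component of $1$; translating that component to the component of $0$ gives
$$\mathrm{Map}_*(A,GL_1T)\simeq\mathrm{Map}_*(A,\Omega^\infty T)\simeq\mathrm{Map}(\Sigma^\infty A,T)\simeq\mathrm{Map}_{\mathcal E_\infty}(P(\Sigma^\infty A),T).$$
All of this is natural in $T$, so the claim follows by the Yoneda lemma.

**Step 4: conclusion.** Combining the steps, as ring spectra,
$$K\wedge R\simeq K\wedge P(\Sigma^\infty A)\simeq P_K(K\wedge A)\simeq P_K(K^{\oplus d})\simeq K\wedge P(\Sigma^\infty_+\{1,\dots,d\})\simeq K\wedge\Big(\big(\textstyle\coprod_{n\ge0}B\Sigma_n\big)^d\Big)_+.$$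
The $\mathcal E_\infty$ map $(\coprod_nB\Sigma_n)^d\to\mathbb N^d$ that records components induces a ring map onto $K_0[\mathbb N^d]=\mathbb Z_{(2)}[y_1,\dots,y_d]$. It is onto because the map of spaces has a section. It is a rational isomorphism because each $B\Sigma_n$ is rationally acyclic. So its kernel is torsion. As $N$ is torsion-free, the kernel is the whole torsion subgroup. $\square$

## 7. $K_0(kO)$ and $K_0(\mathrm{tmf})$ modulo $2$

The plan is to embed $K_0(E)$ in the $K$-theory of a complex oriented $E$-algebra $G$ and to compare formal groups there.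

**Recollection.** A complex orientation of an even ring spectrum $G$ is a coordinate $x_G\in\tilde G^2(\mathbb{CP}^\infty)$; it gives a formal group law over $G_*$, a power series $[2]_G(x)=2x+\cdots$ over $G_*$, and a ring map $MU\to G$. Every even ring spectrum has one. For example, $ku$ with $ku_*=\mathbb Z_{(2)}[a_1]$ has an orientation with law $x+y+axy$, $a=a_1$, so $[2]_{ku}(x)=2x+ax^2$; and for $K$, $[2]_K(x)=2x+vx^2$. By Adams, $K_*(MU)=K_*[b_1,b_2,\dots]$, where $x_{MU}=\sum_{i\ge0}b_ix_K^{i+1}$ and $b_0=1$.

**The pairs $(W,G)$.** For $r=2$ let $(W,G)=(C\eta,ku)$; Wood's theorem says $kO\wedge C\eta\simeq ku$ as $kO$-modules. For $r=3$ let $(W,G)=(DA(1),\mathrm{tmf}_1(3))$; by Hopkins–Mahowald and Mathew (*The homology of tmf*, HHA 18 (2016)), $DA(1)$ is a finite complex with $8$ cells, all of even dimension, one of dimension $0$ and the rest of positive dimension, and $\mathrm{tmf}\wedge DA(1)\simeq\mathrm{tmf}_1(3)$ as $\mathrm{tmf}$-modules. Here $\mathrm{tmf}_1(3)$ is a commutative $\mathrm{tmf}$-algebra. So $E\wedge W\simeq G$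 as $E$-modules, with
$$G_*=\mathbb Z_{(2)}[a_1]\ (r=2),\qquad G_*=\mathbb Z_{(2)}[a_1,a_3]\ (r=3),\qquad|a_i|=2i.$$
Let $\lambda\colon E\to G$ be the ring map, and put $V=K_0(E)$.

**Lemma 2.**
(i) $K_1(E)=K_1(G)=0$; $V$ and $K_0(G)$ are torsion-free; $\lambda_*\colon V\to K_0(G)$ is a split monomorphism of groups. In particular $V/2\to K_0(G)/2$ is an injective ring map, and $V=K_0(G)\cap(V\otimes\mathbb Q)$.
(ii) If $r=2$, every $x\in V/2$ satisfies $x^2=x$. If $r=3$, $K_0(G)/2$ is integral over a subring generated over $\mathbb F_2$ by one element $z$.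
(iii) If $r=2$, let $a=a_1\in K_2(ku)$ be the image of the Bott generator of $\pi_2ku$. Then $c:=a^2v^{-2}\in V$ and $c\equiv1$ mod $8V$.

**Step 1: $K_*(G)$ is even and torsion-free.** We have $K=\mathrm{colim}\,\Sigma^{-2n}\Sigma^\infty(\mathbb Z\times BU)$, $2$-locally, so $K_k(G)=\mathrm{colim}_n\tilde G_{k+2n}(\mathbb Z\times BU)$. As $G_*$ is even and torsion-free and $\mathbb Z\times BU$ has only even cells, the Atiyah–Hirzebruch spectral sequences collapse; the groups in the colimit vanish for $k$ odd and are torsion-free. These properties pass to the colimit. So $K_{odd}(G)=0$, $K_*(G)$ is torsion-free, and $K_*(G;\mathbb Z/2)=K_*(G)/2$.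

**Step 2: the split monomorphism, part (i).** In the cofiber sequence $K\to K\wedge W\to K\wedge(W/S^0)\to\Sigma K$ the last map is $K$-linear. The cells of $W$ are even and $\pi_{odd}K=0$, so by induction over cells $K\wedge(W/S^0)$ is a finite wedge of even suspensions of $K$. A $K$-linear map $\Sigma^{2n}K\to\Sigma K$ is an element of $\pi_{2n}(\Sigma K)=\pi_{2n-1}(K)=0$. So the last map is null and $K\to K\wedge W$ is split. Smashing with $E$, we see that $K\wedge E\to K\wedge E\wedge W\simeq K\wedge G$ is a split monomorphism.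

We identify this map with $\lambda$. The $E$-module map $E\to E\wedge W\simeq G$ is determined by the image $u\in\pi_0G=\mathbb Z_{(2)}$ of $1$, so it equals $u\lambda$. The spectrum $E\wedge(W/S^0)$ has no homology in degrees $\le1$, since $W/S^0$ has only cells of dimension $\ge2$; so $E\to E\wedge W$ is an isomorphism on $H_0$. Therefore $u$ is odd, that is, a unit. Thus $\lambda_*\colon K_*(E)\to K_*(G)$ is a split monomorphism. By Step 1, $K_1(E)=0$ and $V$ is torsion-free. A split monomorphism remains injective modulo $2$. The quotient $K_0(G)/V$ is isomorphic to a direct summand of $K_0(G)$, hence torsion-free, and this says $V=K_0(G)\cap(V\otimes\mathbb Q)$.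

**Step 3: comparing formal groups.** Fix a ring map $MU\to G$, the standard one for $ku$, and let $b_i\in K_{2i}(G)$ be the images of $b_i\in K_{2i}(MU)$. Over $K_*(G)$ we have $x_G=f(x_K)$ with $f(x)=\sum_{i\ge0}b_ix^{i+1}$, and $f$ is an isomorphism of formal group laws, so $f([2]_K(x))=[2]_G(f(x))$. Write $[2]_G(x)=2x+ax^2+\cdots$ with $a\in\pi_2G$. The coefficient of $x^2$ on the left, in $(2x+vx^2)+b_1(2x+vx^2)^2+\cdots$, is $v+4b_1$. On the right, in $2(x+b_1x^2+\cdots)+a(x+\cdots)^2+\cdots$, it is $2b_1+a$. Hence
$$a=v+2b_1\quad\text{in }K_2(G).\tag{2}$$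

**Step 4: generators of $K_0(G)/2$.** By (2), $a=v$ is invertible in $K_*(G)/2$. So with $G'=G[1/a]$ we get $K_*(G)/2=(K_*(G)/2)[1/a]=K_*(G')/2$. The ring $G'_*$ satisfies Landweber's criterion: odd primes are invertible; $2$ is a non-zero-divisor; and modulo $2$ the class $v_1$, the coefficient of $x^2$ in $[2]_G$, is the unit $a$. So $X\mapsto MU_*(X)\otimes_{MU_*}G'_*$ is a homology theory, and its natural map to $G'_*(X)$ is an isomorphism, because it is one for $X=S$. For $X=K$:
$$K_*(G')=G'_*(K)=MU_*(K)\otimes_{MU_*}G'_*=K_*[b_1,b_2,\dots]\otimes_{MU_*}G'_*.$$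
This is generated as a ring by $K_*$, the $b_i$ and $G'_*=G_*[a^{-1}]$. As $a^{-1}=v^{-1}$ modulo $2$, the ring $K_*(G)/2$ is generated by $v^{\pm1}$, the $b_i$ and $G_*$.

Write $a=n_0a_1$ with $n_0\in\mathbb Z_{(2)}$. If $n_0$ is even, then $v=a=0$ in $K_*(G)/2$, which is then the zero ring, and (ii) holds trivially. So let $n_0$ be a unit (for $ku$, $n_0=1$). Then $a_1=a=v$ modulo $2$, that is, $a_1v^{-1}=1$ in $K_0(G)/2$. Taking degree $0$ parts, $K_0(G)/2$ is generated as a ring by
$$\beta_n=b_nv^{-n}\ (n\ge1)\quad\text{and, for }r=3,\quad z=a_3v^{-3}.$$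

**Step 5: the Frobenius relation.** This is where $x^2=x$ comes from. Let $\omega=p(x)\,dx$, $p(0)=1$, be the invariant differential of the formal group of $G$. Then $[2]_G^*\omega=2\omega$, so modulo $2$ we have $p([2]_G(x))\cdot[2]_G'(x)=0$, and since $p$ is an invertible power series, $[2]_G'(x)=0$ modulo $2$. So modulo $2$
$$[2]_G(x)=\sum_{k\ge1}g_kx^{2k},\qquad g_1=a,\quad g_k\in G_{2(2k-1)}/2.$$
In $K_*(G)/2$ we have $[2]_K(x)=vx^2$ and $f(x)^2=\sum_ib_i^2x^{2i+2}$, so $f([2]_K(x))=[2]_G(f(x))$ reads
$$\sum_ib_iv^{i+1}x^{2i+2}=\sum_kg_k\Big(\sum_ib_i^2x^{2i+2}\Big)^k.$$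
The coefficient of $x^{2n+2}$ gives
$$b_nv^{n+1}=a\,b_n^2+\Phi_n,\tag{3}$$
where $\Phi_n$ collects the terms with $k\ge2$. In such a term one has $k$ indices with $\sum(i_l+1)=n+1$, so every index is $<n$, and $\Phi_n$ is a polynomial in the $b_i$ $(i<n)$ and the $g_k$ $(k\ge2)$. Put $a=v$ and multiply by $v^{-2n-1}$:
$$\beta_n=\beta_n^2+\Phi_nv^{-2n-1}.\tag{4}$$

**Step 6: part (ii).** For $r=2$, $[2]_{ku}(x)=2x+ax^2$, so $g_k=0$ for $k\ge2$, $\Phi_n=0$, and $\beta_n^2=\beta_n$. The ring homomorphism $x\mapsto x^2$ of the $\mathbb F_2$-algebra $K_0(ku)/2$ fixes the generators $\beta_n$, so it is the identity, also on the subring $V/2$. For $r=3$ and $n_0$ a unit, $g_kv^{-(2k-1)}$ is a polynomial in $a_1v^{-1}=1$ and $z$. So by (4), $\beta_n^2-\beta_n$ is a polynomial in $z$ and the $\beta_i$ with $i<n$. By induction on $n$, every $\beta_n$ is integral over the subring generated by $z$. Hence so is $K_0(G)/2$.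

**Step 7: part (iii).** By (2), $a^2-v^2=4(vb_1+b_1^2)$. By (3) with $n=1$, $\Phi_1=0$ and $a=v$ modulo $2$, we have $b_1v^2\equiv vb_1^2$, so $b_1^2\equiv vb_1$ and $vb_1+b_1^2\equiv0$ modulo $2$. So $a^2-v^2\in8K_4(ku)$. Thus $c=a^2v^{-2}$ and $(c-1)/8$ lie in $K_0(ku)$. A generator of $\pi_4kO$ maps to $\pm2a^2$, so both also lie in $V\otimes\mathbb Q$. By (i) they lie in $V$. $\square$

**Example 7.1.** Put $w=a/v\in K_0(ku)$. By (2), $\beta_1=(w-1)/2$, so $\beta_1^2-\beta_1=(w-1)(w-3)/4$. The relation $\beta_1^2\equiv\beta_1$ says that $(w-1)(w-3)/8\in K_0(ku)$. The same expression is an integer when $w$ is an odd integer, as $w-1$ and $w-3$ are then consecutive even numbers.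

## 8. A unital map $E\to Mj_r$ produces an $\mathcal E_\infty$ map $Mj_r\to E$

For $r=2$ Section 5 had a ring map $j$ ready at hand. The next lemma builds one from $s$ for both $r$: through dimension $m$, $s$ identifies $E$ with $C$, so it yields an orientation of $A$; freeness of $QA$ does the rest.

**Lemma 3.** If a unital map $s\colon E\to R$ exists, then there is an $\mathcal E_\infty$ map $j\colon R\to E$ such that $js$ is an equivalence.

**Step 1: $s_*$ is an isomorphism on $H_n$ for $n\le m$.** The map $hs\colon E\to H\mathbb F_2$ is unital, so $hs=g$, and $g_*$ is injective by Example 3.4. Hence $s_*\colon H_*(E)\to H_*(R)$ is injective. In degrees $\le m$ both sides have the same finite dimensions by Section 5.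

**Step 2: $R/C$ is $m$-connected.** Under the Thom isomorphisms $i_*\colon H_*(C)\to H_*(R)$ becomes $H_*(A)\to H_*(QA)$, which is injective because $\Sigma^\infty A\to\Sigma^\infty QA$ is split by the evaluation $\Sigma^\infty QA\to\Sigma^\infty A$. By the dimension count, $i_*$ is an isomorphism in degrees $\le m$. Moreover $H_n(C)=0$ for $n>m$. So $H_n(R/C)=0$ for $n\le m$. As $R/C$ is bounded below of finite type, Fact 3.5 shows that $\pi_n(R/C)=0$ for $n\le m$.

**Step 3: a skeleton of $E$ with minimal homology.** We construct $2$-local finite cell spectra $S=E^{[0]}\to E^{[1]}\to\cdots$ over $E$, starting with the unit $S\to E$, such that $E^{[n]}$ has cells of dimension $\le n$ only, $H_k(E^{[n]})\to H_k(E)$ is an isomorphism for $k\le n$, and $H_k(E^{[n]})=0$ for $k>n$. For $n=0$ this holds since $\pi_0E=\mathbb Z_{(2)}$. Given $E^{[n]}$, the cofiber $E/E^{[n]}$ has $H_k=0$ for $k\le n$ and $H_k=H_k(E)$ for $k>n$. By Fact 3.5 it is $n$-connected and $\pi_{n+1}(E/E^{[n]})\to H_{n+1}(E/E^{[n]})$ is onto. Choose a map $\bigvee S^{n+1}\to E/E^{[n]}$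 that carries the spheres to a basis of $H_{n+1}$, let $Y$ be its cofiber, and let $E^{[n+1]}$ be the fiber of $E\to E/E^{[n]}\to Y$. Then $E^{[n+1]}/E^{[n]}\simeq\bigvee S^{n+1}$, so $E^{[n+1]}$ arises from $E^{[n]}$ by attaching $(n+1)$-cells. Also $H_k(Y)=0$ for $k\le n+1$, and $H_k(E)\to H_k(Y)$ is an isomorphism for $k\ge n+2$, which gives the two homology statements for $E^{[n+1]}$.

**Step 4: a unital map $\varphi\colon C\to E$.** As $E^{[m]}$ has cells of dimension $\le m$ and $R/C$ is $m$-connected, $[E^{[m]},R/C]=0$. So the restriction of $s$ to $E^{[m]}$ lifts: there is $t\colon E^{[m]}\to C$ with $it=s|_{E^{[m]}}$. In degrees $\le m$, $i_*$ and $s_*$ and $H_*(E^{[m]})\to H_*(E)$ are isomorphisms, hence $t_*$ is one; in degrees $>m$ both sides vanish. By Fact 3.5, $t$ is an equivalence. The map $i\colon\pi_0C=\mathbb Z_{(2)}\to\pi_0R=\mathbb Z_{(2)}$ takes the generator $1$ to the generator $1$, so it is an isomorphism; since $it$ is unital, $t$ is unital. Put $\varphi\colon C\xrightarrow{t^{-1}}E^{[m]}\to E$. It is unital.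

**Step 5: $\varphi$ is an orientation.** Let $L\colon A\to BGL_1S\to BGL_1E$, seen as a local system of $E$-modules of rank one. Its colimit is $E\wedge C$. The $E$-linear map $E\wedge C\to E$ adjoint to $\varphi$ is the same as a map from $L$ to the constant local system $E$. At the base point this is the $E$-linear map $E\to E$ adjoint to the restriction of $\varphi$ to the bottom cell, which is the unit; so it is the identity. As $A$ is connected, the map is an equivalence at every point. So $L$ is equivalent to a constant local system, that is, $A\to BGL_1E$ is null-homotopic. It is null-homotopic as a based map too, because $BGL_1E$ is a connected H-space, so that $\pi_1$ acts trivially on based homotopy classes.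

**Step 6: extension to $R$.** Infinite loop maps $QA\to BGL_1E$ correspond to based maps $A\to BGL_1E$. So $QA\to BGL_1S\to BGL_1E$ is null as an infinite loop map, and the universal property of $\mathcal E_\infty$ Thom spectra gives an $\mathcal E_\infty$ map $j\colon R\to E$.

**Step 7: $js$ is an equivalence.** The map $g\circ js$ is unital, so $g\circ js=g$. As $g_*$ is injective, $(js)_*=\mathrm{id}$ on $H_*(E)$. By Fact 3.5, $js$ is an equivalence. $\square$

## 9. Proof of Theorem 1: two rings that cannot be isomorphic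

**Step 1: a ring isomorphism.** Suppose $s\colon E\to R$ is unital. Take $j$ from Lemma 3 and put $s'=s(js)^{-1}$, so $js'=1$. Then $j_*\colon\pi_*R\otimes\mathbb Q\to\pi_*E\otimes\mathbb Q$ is onto, and by (1) it is an isomorphism. Since $K_*(X)\otimes\mathbb Q=K_*\otimes\pi_*(X)\otimes\mathbb Q$ naturally, the ring map $j_*\colon K_0(R)\to K_0(E)=V$ is a rational isomorphism, so its kernel is torsion. It is onto because $j_*s'_*=1$. As $V$ is torsion-free, the kernel is exactly the torsion subgroup, and $K_0(R)/\mathrm{tors}\cong V$ as rings. With Lemma 1,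
$$V/2\cong\mathbb F_2[y_1,\dots,y_d].$$

**Step 2: contradiction for $r=2$.** Here $V/2\cong\mathbb F_2[y_1]$, but $x^2=x$ for all $x\in V/2$ by Lemma 2(ii), and $y_1^2\ne y_1$.

**Step 3: contradiction for $r=3$.** Here $B:=\mathbb F_2[y_1,y_2]\cong V/2$ embeds in the commutative ring $K_0(G)/2$, which is integral over a subring $Z$ generated over $\mathbb F_2$ by one element. We show that there is no room for two algebraically independent elements, although $K_0(G)/2$ need not be a domain. Put $B_0=Z[y_1,y_2]\subset K_0(G)/2$, the subring generated by $Z$ and $B$. It is finite over $Z$ because $y_1,y_2$ are integral over $Z$. The set $B\setminus\{0\}$ is multiplicative and does not contain $0$, so the localization of $B_0$ at it is a nonzero ring. A prime of that localization gives a prime $\mathfrak p$ of $B_0$ with $\mathfrak p\cap B=0$. The domain $B_0/\mathfrak p$ contains $\mathbb F_2[y_1,y_2]$, so its transcendence degree over $\mathbb F_2$ is at least $2$. But it is finite over the image of $Z$, which is generated by one element, so its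 transcendence degree is at most $1$. This is a contradiction.

So no unital map $E\to R$ exists. By Section 4, neither half of the conjecture holds. $\blacksquare$

## 10. Adams operations, weights, and completion

We turn to Theorem 2. The proof above needs $s$ to be unital: if, say, $s(1)=2$, then $hs=0$ in $H^0(E)$, the map $s_*$ need not be injective on $H_*$, and Step 1 of Lemma 3 collapses. There is no $j$ then, and no ring map to compare. But $s$ still induces a linear map in $K$-theory, compatible with Adams operations, and we shall see that this is enough.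

**Definition 10.1.** For odd $k$ let $\psi^k\colon K\to K$ be the Adams operation. It is a ring map with $\psi^kv=kv$ and $\psi^k\psi^l=\psi^{kl}$. It acts on $K_0(X)$, by ring maps if $X$ is a ring spectrum. In
$$K_0(X)\otimes\mathbb Q=\bigoplus_wv^{-w}\,\pi_{2w}(X)\otimes\mathbb Q$$
the $w$-th summand is the part of weight $w$; on it $\psi^k$ is multiplication by $k^{-w}$. Put $g=\psi^3$ (the map $E\to H\mathbb F_2$ denoted $g$ will not be used again).

**Example 10.2.** $K_0(S^{2w})\cong\mathbb Z_{(2)}$ has weight $w$. In $K_0(ku)$ the element $a/v$ has weight $1$, and $c=a^2v^{-2}\in K_0(kO)$ has weight $2$, so $gc=c/9$.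

For a ring spectrum $X$ weights add under multiplication. The operations $\psi^k$ preserve torsion, so they act on $N=K_0(R)/\mathrm{tors}$ by ring maps, and $N\otimes\mathbb Q=K_0(R)\otimes\mathbb Q$ is graded by weight. Put
$$\hat V=\lim_nV/2^n,\qquad\hat N=\lim_nN/2^n=\mathbb Z_2\langle y_1,\dots,y_d\rangle,$$
the latter being power series with coefficients in $\mathbb Z_2$ that tend to $0$. Both are torsion-free since $V$ and $N$ are, and $\hat V/2=V/2$. The operations extend continuously.

**Example 10.3.** This is the model for what follows. Let $F$ be the ring of continuous functions $\mathbb Z_2\to\mathbb Z_2$ and $(gf)(n)=f(n+1)$. The functions fixed by $g^{2^i}$ are those that factor through $\mathbb Z/2^i$, so the functions fixed by some $g^{2^i}$ are the locally constant ones, and they are dense in $F$. Modulo $2$, the $i$-th binary digit $t_i$ satisfies $g^{2^i}t_i=t_i+1$. In $\hat V$ we shall find a coordinate $b$ with $gb=b+1$, then digits $t_i$, then density of the vectors fixed by some $g^{2^i}$. In $\hat N$, on the other hand,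 operations $\psi^k$ with $k$ close to $1$ can be differentiated. A linear map from $\hat V$ to $\hat N$ then has very little freedom.

## 11. Vectors fixed by powers of $\psi^3$ are dense in $\hat V$

**Step 1: an element $b\in\hat V$ with $gb=b+1$.** First we need $c\in V$, homogeneous of weight $w_0$, with $c=1+2^ey$, $y\in V$ and $e=v_2(3^{w_0}-1)$. For $r=2$ take $c$ from Lemma 2(iii), with $w_0=2$, $e=3$ (as $3^2-1=8$). For $r=3$ we find $c$ with $w_0=4$, $e=4$ (as $3^4-1=80$).

Let $r=3$. Since $\pi_7\mathrm{tmf}=0$, the unit extends to a unital map $S^0\cup_\sigma e^8\to\mathrm{tmf}$. The group $K_0(S^0\cup_\sigma e^8)$ has a basis $1,\iota$ with $\iota$ lifting a generator of $K_0(S^8)$. So $\psi^k\iota=k^{-4}\iota+\lambda_k$ with $\lambda_k\in\mathbb Z_{(2)}$. Rationally there is a vector $\iota+\epsilon$ of weight $4$, with $\epsilon\in\mathbb Q$; changing $\iota$ by a multiple of $1$ changes $\epsilon$ by an element of $\mathbb Z_{(2)}$. The class of $\epsilon$ modulo $\mathbb Z_{(2)}$ is, up to sign, the $e$-invariant of $\sigma$. Indeed,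 let $\xi,\xi'$ be the dual basis of $K^0(S^0\cup_\sigma e^8)$, with $\xi$ restricting to $1$ on $S^0$ and $\xi'$ coming from $S^8$. The $e$-invariant is the class of the number $\epsilon'$, up to sign, for which $\xi-\epsilon'\xi'$ is the rational vector fixed by all $\psi^k$. The pairing is compatible with $\psi^k$, so vectors on which $\psi^k$ acts by $1$ and by $k^{-4}$ pair to zero, and $0=\langle\xi-\epsilon'\xi',\iota+\epsilon\rangle=\epsilon-\epsilon'$. By Adams' theorem this invariant has exact order $16$ ($2$-locally), so $\epsilon=\mu/16$ with $\mu\in\mathbb Z_{(2)}^\times$. Let $c$ be the image in $V$ of $\epsilon^{-1}(\iota+\epsilon)=1+16\mu^{-1}\iota$. It is homogeneous of weight $4$ and has the required form.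

Now, for both $r$, put
$$b_0=2^{-e}\log(1+2^ey)=\sum_{n\ge1}(-1)^{n-1}\frac{2^{e(n-1)}}{n}y^n.$$
Since $v_2(n)\le n-1$ and $e\ge3$, the coefficients lie in $\mathbb Z_{(2)}$ and tend to $0$, so the series converges in $\hat V$. From $gc=3^{-w_0}c$, $3^{w_0}\in1+2^e\mathbb Z_2$ and the additivity of the logarithm on $1+2^e\hat V$ we get $gb_0=b_0-u$ with $u=2^{-e}\log(3^{w_0})$. As $e\ge2$, $v_2(\log3^{w_0})=v_2(3^{w_0}-1)=e$, so $u\in\mathbb Z_2^\times$. Then $b=-u^{-1}b_0$ satisfies $gb=b+1$.

**Step 2: a Frobenius lift on $\hat V$ that commutes with $g$.** We need a ring endomorphism $\psi$ of $\hat V$ with $\psi(x)\equiv x^2$ mod $2$ and $\psi g=g\psi$. For $r=2$ take $\psi=\mathrm{id}$, by Lemma 2(ii). For $r=3$, $K\wedge\mathrm{tmf}$ is a $K$-module, so $L_{K(1)}(K\wedge\mathrm{tmf})$ is its $2$-completion. Since $K_1(\mathrm{tmf})=0$ and $V$ is torsion-free, $\pi_0$ of this completion is $\hat V$. On $\pi_0$ of $K(1)$-local $\mathcal E_\infty$ rings there is a ring homomorphism $\psi$ with $\psi(x)=x^2+2\theta(x)$, natural for $\mathcal E_\infty$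 maps (McClure; Hopkins, *$K(1)$-local $E_\infty$-ring spectra*). The Adams operations on $K^\wedge_2$ are $\mathcal E_\infty$ maps (Goerss–Hopkins), so $g$ is induced by an $\mathcal E_\infty$ map and $\psi g=g\psi$.

**Recollection (Witt vectors).** For a commutative ring $B$, the $2$-typical Witt vectors $W(B)$ are the sequences $(t_0,t_1,\dots)$ in $B$ with the functorial ring structure for which the ghost components
$$t_0,\qquad t_0^2+2t_1,\qquad t_0^4+2t_1^2+4t_2,\ \dots$$
are ring homomorphisms. If $B$ is torsion-free, the ghost components together are injective. If moreover $\psi$ is a Frobenius lift on $B$, there is a unique ring map $B\to W(B)$ with ghost components $x,\psi x,\psi^2x,\dots$ (Dieudonné–Dwork). Let $V_{\!s}(t_0,t_1,\dots)=(0,t_0,t_1,\dots)$; it is additive, and $(t_0,t_1,\dots)=(t_0,\dots,t_{i-1},0,\dots)+V_{\!s}^i(t_i,t_{i+1},\dots)$. If $B$ is an $\mathbb F_2$-algebra, then $2^i=V_{\!s}^i(1)$, with $1$ in position $i$ and $0$ elsewhere. For example, $W(\mathbb F_2)=\mathbb Z_2$, with $t_i$ the $i$-th binary digit.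

**Step 3: digits.** *For each $i\ge0$ there is $t_i\in V/2$ with $g^{2^i}t_i=t_i+1$.* Let $\hat V\to W(\hat V)$ be the ring map with ghost components $x,\psi x,\psi^2x,\dots$. It commutes with $g$: precomposing with $g$ and postcomposing with $W(g)$ give maps with the same ghost components, since $\psi^ng=g\psi^n$. Compose with $W(\hat V)\to W(V/2)$ to get a ring map $\Lambda\colon\hat V\to W(V/2)$ that commutes with $g$, and write $\Lambda(b)=(t_0,t_1,\dots)$. From $g^{2^i}b=b+2^i$ we get
$$(g^{2^i}t_0,g^{2^i}t_1,\dots)=(t_0,t_1,\dots)+V_{\!s}^i(1).$$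
The right side is $(t_0,\dots,t_{i-1},0,\dots)+V_{\!s}^i\big((t_i,t_{i+1},\dots)+(1,0,\dots)\big)$, whose entry in position $i$ is $t_i+1$.

For instance, if $\psi=\mathrm{id}$, then $t_0=b$ and $t_1=(b-b^2)/2$ modulo $2$; replacing $b$ by $b+2$ changes $(b-b^2)/2$ by $-2b-1\equiv1$.

**Step 4: every element of $V/2$ is fixed by $g^{2^l}$ for all large $l$.** Let $x\in V$. Write $x=\sum_wx_w$, a finite sum with $x_w\in V\otimes\mathbb Q$ of weight $w$. As $V\otimes\mathbb Q=V[1/2]$, there is $q$ with all $x_w\in2^{-q}V$. For $l$ large, $3^{-w2^l}-1$ is divisible by $2^{q+1}$ for each of the finitely many $w$. Hence $g^{2^l}x-x=\sum_w(3^{-w2^l}-1)x_w\in2V$.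

**Step 5: $\gamma-1$ is surjective on $V/2$ and on $\hat V$, where $\gamma=g^{2^i}$ and $i\ge0$ is arbitrary.** Let $x\in V/2$. By Step 4 choose $l\ge i$ such that $h=g^{2^l}$ fixes $x$ (here $h$ is this operator, not the map to $H\mathbb F_2$). As $h$ is a ring map, $(h-1)(t_lx)=(t_l+1)x-t_lx=x$. Since $h-1=\gamma^{2^{l-i}}-1$ is a multiple of $\gamma-1$ in $\mathbb Z[\gamma]$, $x$ lies in the image of $\gamma-1$. For $x\in\hat V$ solve modulo $2$: $x=(\gamma-1)z_0+2x_1$, then $x_1=(\gamma-1)z_1+2x_2$, and so on. Then $x=(\gamma-1)\sum_n2^nz_n$.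

**Step 6: $\bigcup_i\hat V^{g^{2^i}}$ is dense in $\hat V$.** Let $x\in\hat V$. By Step 4, applied to the class of $x$ in $V/2$, there is $\gamma=g^{2^i}$ with $(\gamma-1)x=2z$, $z\in\hat V$. By Step 5, $z=(\gamma-1)z'$. Then $(\gamma-1)(x-2z')=0$, so $f_0=x-2z'$ is fixed by $\gamma$. Apply the same to $z'$ and iterate: $x=f_0+2f_1+4f_2+\cdots$, where each $f_n$ is fixed by some $g^{2^{i_n}}$. A partial sum is fixed by $g^{2^i}$ with $i$ the largest of its finitely many $i_n$, and the partial sums converge to $x$.

## 12. Differentiating Adams operations on $\hat N$: proof of Theorem 2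

Let $s\colon\Sigma^ME\to R$ be a map. Since $\pi_*R\otimes\mathbb Q$ and $\pi_*E\otimes\mathbb Q$ are concentrated in even degrees, there is nothing to prove for $M$ odd. Let $M$ be even.

**Step 1: a linear map that shifts weights.** Put
$$\tau\colon V=K_0(E)\cong K_M(\Sigma^ME)\xrightarrow{s_*}K_M(R)\xrightarrow{v^{-M/2}}K_0(R)\to N.$$
On $v^{-w}\pi_{2w}(E)\otimes\mathbb Q$ it has values in $v^{-w-M/2}\pi_{2w+M}(R)\otimes\mathbb Q$, so $\tau$ raises weights by $M/2$. The first two maps commute with $\psi^k$, and $\psi^k(v^{-M/2}x)=k^{-M/2}v^{-M/2}\psi^kx$; hence $\psi^k\tau(x)=k^{-M/2}\tau(\psi^kx)$. Extend $\tau$ continuously to $\tau\colon\hat V\to\hat N$; the same formula holds.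

**Step 2: the infinitesimal Adams operation.** Let $\mathcal D$ be multiplication by $w$ on the weight $w$ part of $N\otimes\mathbb Q=\mathbb Q[y_1,\dots,y_d]$. As weights add, $\mathcal D$ is a derivation, so $\mathcal D=\sum_i\mathcal D(y_i)\partial_i$. The Gauss norm on $\mathbb Q_2\langle y_1,\dots,y_d\rangle=\hat N[1/2]$ is $\|\sum a_Iy^I\|=\max_I|a_I|_2$; for example $\|2y_1+3y_1^2\|=1$. It is multiplicative, and $\|\partial_iF\|\le\|F\|$, so $\mathcal D$ extends continuously to $\mathbb Q_2\langle y_1,\dots,y_d\rangle$ by the same formula.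

*Claim.* For $F\in\hat N$ and $k=3^{2^j}$, $j\to\infty$, we have $(\psi^kF-F)/(k-1)\to-\mathcal DF$ in the Gauss norm.

To prove it, put $\varepsilon=k-1$, so $\varepsilon\to0$ $2$-adically. Each $y_i$ is a finite sum of homogeneous elements $y_{i,w}\in\mathbb Q[y_1,\dots,y_d]$; let $\kappa=\max\|y_{i,w}\|$. Then $\psi^ky_i=y_i+\delta_i$ with
$$\delta_i=\sum_w\big((1+\varepsilon)^{-w}-1\big)y_{i,w}.$$
As binomial coefficients are integers, $(1+\varepsilon)^{-w}-1\in-w\varepsilon+\varepsilon^2\mathbb Z_2$. So $\|\delta_i\|\le\kappa|\varepsilon|$ and $\|\delta_i+\varepsilon\mathcal D(y_i)\|\le\kappa|\varepsilon|^2$. As $\psi^k$ is a continuous ring map, for $\kappa|\varepsilon|<1$ we have the Taylor expansion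
$$\psi^kF=F(y+\delta)=\sum_I\delta^I\,\partial^{[I]}F,$$
where the divided derivatives satisfy $\|\partial^{[I]}F\|\le\|F\|$, again because binomial coefficients are integers. The terms with $|I|\ge2$ have norm at most $\kappa^2|\varepsilon|^2\|F\|$. The terms with $|I|=1$ add up to $\sum_i\delta_i\partial_iF$, which differs from $-\varepsilon\mathcal DF$ by norm at most $\kappa|\varepsilon|^2\|F\|$. Dividing by $\varepsilon$ and letting $j\to\infty$ proves the claim.

**Step 3: $\mathcal D\tau(f)=\frac M2\tau(f)$ for all $f\in\hat V$.** First let $f$ be fixed by $g^{2^i}$ and put $F=\tau(f)$. For $k=3^{2^j}$ with $j\ge i$, $\psi^k=g^{2^j}$ fixes $f$, so $\psi^kF=k^{-M/2}F$. Thus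
$$\frac{\psi^kF-F}{k-1}=\frac{k^{-M/2}-1}{k-1}F.$$
As $j\to\infty$ the left side tends to $-\mathcal DF$ and the right side to $-\frac M2F$, so $\mathcal DF=\frac M2F$. By Step 6 of Section 11 such $f$ are dense, and $\tau$ and $\mathcal D$ are continuous.

**Step 4: $\tau=0$ on nonzero weights.** Let $f\in V$ be homogeneous of weight $w$. Then $\tau(f)$ has weight $w+\frac M2$, so $\mathcal D\tau(f)=(w+\frac M2)\tau(f)$. By Step 3, $w\,\tau(f)=0$. Hence $\tau(f)=0$ if $w\ne0$.

**Step 5: $\tau(1)=0$.** This step handles weight $0$, about which Step 4 says nothing. Let $c$ be as in Step 1 of Section 11. Since $c\equiv1$ mod $2$, $c^{2^i}\equiv1$ mod $2^{i+1}$, so $c^{2^i}\to1$ in $\hat V$. As $c^{2^i}$ is homogeneous of weight $2^iw_0\ne0$, Step 4 gives $\tau(1)=\lim_i\tau(c^{2^i})=0$.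

**Step 6: conclusion for $s$.** The weight $0$ part of $V\otimes\mathbb Q$ is $\pi_0(E)\otimes\mathbb Q=\mathbb Q\cdot1$, and every homogeneous element of $V\otimes\mathbb Q$ has a nonzero multiple in $V$. So $\tau\otimes\mathbb Q=0$. Since $N\otimes\mathbb Q=K_0(R)\otimes\mathbb Q$ and $v^{-M/2}$ is invertible, $s_*$ is zero on $K_M(\Sigma^ME)\otimes\mathbb Q\to K_M(R)\otimes\mathbb Q$. As $K_*(X)\otimes\mathbb Q=K_*\otimes\pi_*(X)\otimes\mathbb Q$ naturally, it follows that $\pi_*(s)\otimes\mathbb Q=0$.

**Step 7: the three consequences.** Let $X$ be an $E$-module, $\phi\colon X\to Mj_r$ a map, and $x\in\pi_n(X)$. The composite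
$$\Sigma^nE\xrightarrow{1\wedge x}E\wedge X\to X\xrightarrow{\phi}Mj_r$$
sends the class $1\in\pi_n(\Sigma^nE)$ to $\phi_*(x)$. By Step 6, $\phi_*(x)$ is torsion; so $\phi$ is zero on $\pi_*\otimes\mathbb Q$. If $X$ is a wedge summand of $Mj_r$, take $\phi$ to be its inclusion, which is injective on $\pi_*$; then $\pi_*(X)$ is torsion. Finally, if $n\cdot1\in\pi_0(Mj_r)$ extends to a map $s\colon E\to Mj_r$, then $n\cdot1=s_*(1)$ is torsion by Step 6 with $M=0$; since $1\in\pi_0(Mj_r)=\mathbb Z_{(2)}$ has infinite order, $n=0$. $\blacksquare$
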